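
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Multiplicity one for Archimedean Shintani functions on $GL(n)$}

\begin{abstract}
Let $E=\mathbb R$ or $\mathbb C$ and $n\ge 2$. A Shintani function on $G=GL(n,E)$ is a smooth function that is left invariant under the maximal compact subgroup of $G_o=GL(n-1,E)$, right invariant under that of $G$, and a joint eigenfunction of the centers of the two universal enveloping algebras, with the eigenvalues of unramified principal series. We prove that the space of Shintani functions is one-dimensional for all unramified parameters, without any growth or genericity condition, and that a nonzero Shintani function does not vanish at the identity. Uniqueness comes from the description of the $K_o$-invariant polynomials on the space of symmetric or Hermitian matrices, where $K_o$ is the maximal compact subgroup of $G_o$. Existence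 comes from an explicit integral, continued meromorphically in the parameters and then renormalized along lines. We also prove that the normalized Shintani function is entire in the parameters and of moderate growth, and we treat the variant for $E=\mathbb R$ in which $O(n-1)$ is replaced by $SO(n-1)$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $E=\mathbb R$ or $E=\mathbb C$, with normalized absolute value $|t|_{\mathbb R}=|t|$, $|t|_{\mathbb C}=|t|^2$, and let $n\ge2$. Put $G=GL(n,E)$, let $K$ be its standard maximal compact subgroup ($O(n)$ or $U(n)$) with Haar measure $dk$ of total mass $1$, let $T$ be the diagonal torus, $N$ the upper triangular unipotent subgroup, $B=TN$, and $T^1=\{\operatorname{diag}(\varepsilon_1,\dots,\varepsilon_n):|\varepsilon_i|_E=1\}$. Write $\mathfrak g=\operatorname{Lie}(G)$, $\mathcal U=\mathcal U(\mathfrak g_{\mathbb C})$ with $\mathfrak g_{\mathbb C}=\mathfrak g\otimes_{\mathbb R}\mathbb C$, and let $\mathcal Z_G$ be the center of $\mathcal U$.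

On functions on $G$ let $(L(h)f)(g)=f(h^{-1}g)$ and $(R(h)f)(g)=f(gh)$. For $X\in\mathfrak g$ the derived actions are
\[
L_Xf(g)=\tfrac{d}{dt}f(\exp(-tX)g)\big|_{t=0},\qquad R_Xf(g)=\tfrac{d}{dt}f(g\exp(tX))\big|_{t=0};
\]
they extend to algebra actions $u\mapsto L_u$, $u\mapsto R_u$ of enveloping algebras on $C^\infty(G)$, and the two actions commute. On distributions they are defined in the usual way by duality.

Let $X_{\mathrm{unr}}(T)$ be the group of continuous homomorphisms $T\to\mathbb C^\times$ trivial on $T^1$. Its elements are $\Xi=(\Xi_1,\dots,\Xi_n)$ with $\Xi(\operatorname{diag}(t_1,\dots,t_n))=\prod_i\Xi_i(t_i)$ and $\Xi_i=|\cdot|_E^{\mu_i}$, $\mu_i\in\mathbb C$. With $\delta_B(\operatorname{diag}(t_1,\dots,t_n)u)=\prod_i|t_i|_E^{\,n+1-2i}$ for $u\in N$, and with $\Xi$ extended to $B$ trivially on $N$, put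
\[
\phi_\Xi(bk)=\Xi(b)\,\delta_B(b)^{1/2}\quad(b\in B,\ k\in K),\qquad \Psi_\Xi(g)=\int_K\phi_\Xi(kg)\,dk .
\]
The spherical function $\Psi_\Xi$ is an eigenfunction of $\mathcal Z_G$, and its eigenvalue defines a character $\Xi^\wedge:\mathcal Z_G\to\mathbb C$ by $R_Z\Psi_\Xi=\Xi^\wedge(Z)\Psi_\Xi$.

Let $G_o=GL(n-1,E)$, embedded in $G$ by $h\mapsto\left[\begin{smallmatrix}h&0\\0&1\end{smallmatrix}\right]$. The objects $B_o,\delta_{B_o},T_o,K_o,\mathfrak g_o,\mathcal Z_{G_o},\phi_\xi,\Psi_\xi,\xi^\wedge$ for $\xi=(|\cdot|_E^{\nu_1},\dots,|\cdot|_E^{\nu_{n-1}})\in X_{\mathrm{unr}}(T_o)$ are defined in the same way for $G_o$. Elements of $\mathcal Z_{G_o}$ act on functions on $G$ by $L$, through $\mathfrak g_o\subset\mathfrak g$. Put $\omega=\xi_1\cdots\xi_{n-1}$ and $\Omega=\Xi_1\cdots\Xi_n$, regarded as characters of $E^\times$.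

The space $\mathrm{Sh}(\xi,\Xi)$ of \emph{Shintani functions} attached to $\xi$ and $\Xi$ is the space of all $W\in C^\infty(K_o\backslash G/K)$ such that
\begin{gather}
L_zR_ZW=\xi^\wedge(z)\,\Xi^\wedge(Z)\,W\qquad(z\in\mathcal Z_{G_o},\ Z\in\mathcal Z_G),\label{eq:eig}\\
W\!\left(\begin{bmatrix}t'1_{n-1}&0\\0&1\end{bmatrix}\, g\, t1_n\right)=\omega^{-1}(t')\,\Omega(t)\,W(g)\qquad(t,t'\in E^\times,\ g\in G).\label{eq:central}
\end{gather}
Taking $z=1$ or $Z=1$, one sees that \eqref{eq:eig} says that $L_zW=\xi^\wedge(z)W$ and $R_ZW=\Xi^\wedge(Z)W$ separately. The problem of computing $\dim_{\mathbb C}\mathrm{Sh}(\xi,\Xi)$ in the Archimedean case comes from \cite{Shintani}.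

Such functions arise by restricting from $G$ to $G_o$: given a continuous $G_o$-invariant bilinear pairing between a representation of $G_o$ with spherical vector $\phi_\xi$ and one of $G$ with spherical vector $\phi_\Xi$, pairing the first vector with the $g$-translate of the second one gives a function of $g$ of this kind. The dimension of $\mathrm{Sh}(\xi,\Xi)$ measures how many functions satisfy the resulting differential equations, whether or not they come from a pairing. A count suggests that there are few. The double coset space $K_o\backslash G/K$ has dimension $2n-1$, and \eqref{eq:eig} contains $2n-1$ basic equations: one for each of the invariants $\operatorname{tr}(A),\dots,\operatorname{tr}(A^{n-1})$ on $\mathfrak g_o$ and one for each of $\operatorname{tr}(X),\dots,\operatorname{tr}(X^n)$ on $\mathfrak g$. (For $E=\mathbb C$ there are also the complex conjugates of these invariants, but they agree with them on Hermitian matrices.) So one expects a finite-dimensional local solution space at a general point. The group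 $K_o$ fixes the base point of $G/K$, so the point $e$ is as degenerate as possible, and there smoothness and $K_o$-invariance should leave one solution.

\subsection{Results}

\begin{theorem}\label{thm:A}
For $E=\mathbb R$ and $E=\mathbb C$, every $n\ge2$, every $\xi\in X_{\mathrm{unr}}(T_o)$ and every $\Xi\in X_{\mathrm{unr}}(T)$,
\[
\dim_{\mathbb C}\mathrm{Sh}(\xi,\Xi)=1 .
\]
Moreover $W(e)\ne0$ for every nonzero $W\in\mathrm{Sh}(\xi,\Xi)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathcal W_{\xi,\Xi}\in\mathrm{Sh}(\xi,\Xi)$ be the unique element with value $1$ at $e$.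
\begin{enumerate}
\item[(1)] (Local rigidity.) Let $U\ni e$ be open in $G$ with $K_oUK=U$ and $U/K\subset G/K$ connected. Every distribution $D$ on $U$ that is left $K_o$-invariant, right $K$-invariant and satisfies $L_zD=\xi^\wedge(z)D$, $R_ZD=\Xi^\wedge(Z)D$ for all $z\in\mathcal Z_{G_o}$, $Z\in\mathcal Z_G$ is the restriction of a multiple of $\mathcal W_{\xi,\Xi}$.
\item[(2)] $\mathcal W_{\xi,\Xi}(g)$ is smooth in $(\nu,\mu,g)\in\mathbb C^{2n-1}\times G$, entire in $(\nu,\mu)$, and invariant under $S_{n-1}\times S_n$ permuting the $\nu_i$ and the $\mu_i$.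
\item[(3)] (Moderate growth.) With $\|g\|=\max(\|g\|_{\mathrm{op}},\|g^{-1}\|_{\mathrm{op}})$, there is a $c$, depending on $(\xi,\Xi)$, such that for all $u\in\mathcal U$ one has $|R_u\mathcal W_{\xi,\Xi}(g)|\le C_u\|g\|^c$ on $G$, with a constant $C_u$.
\item[(4)] For $h\in G_o$ and $g,g'\in G$,
\[
\mathcal W_{\xi,\Xi}(h)=\Psi_\xi(h^{-1}),\qquad \int_K\mathcal W_{\xi,\Xi}(gkg')\,dk=\mathcal W_{\xi,\Xi}(g)\,\Psi_\Xi(g'),
\]
\[
\int_{K_o}\mathcal W_{\xi,\Xi}(hkg)\,dk=\Psi_\xi(h^{-1})\,\mathcal W_{\xi,\Xi}(g).
\]
\item[(5)] (Converse.) If $\chi_o,\chi$ are characters of the algebras $\mathcal Z_{G_o},\mathcal Z_G$ and there is a nonzero $W\in C^\infty(K_o\backslash G/K)$ with $L_zW=\chi_o(z)W$ and $R_ZW=\chi(Z)W$ for all $z\in\mathcal Z_{G_o}$, $Z\in\mathcal Z_G$, then $\chi_o=\xi^\wedge$ and $\chi=\Xi^\wedge$ for some $(\xi,\Xi)$, unique up to $S_{n-1}\times S_n$. So the space of such $W$ has dimension $1$ for these pairs $(\chi_o,\chi)$ and $0$ for all others.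
\item[(6)] Let $E=\mathbb R$. The space of $W\in C^\infty(G/K)$ that are left invariant under $SO(n-1)$ and satisfy $L_zW=\xi^\wedge(z)W$, $R_ZW=\Xi^\wedge(Z)W$ has dimension exactly $2$. It is the sum of $\mathrm{Sh}(\xi,\Xi)$ and a one-dimensional space $\mathrm{Sh}^-(\xi,\Xi)$ on which $W(kg)=\det(k)W(g)$ for $k\in O(n-1)$.
\end{enumerate}
\end{theorem}

Part (6) shows where the full group $K_o=O(n-1)$ matters: invariance under its identity component alone would double the dimension.

\subsection{The method}

A Shintani function is analytic, so it is known once the functional $\ell(u)=(R_uW)(e)$ on $\mathcal U$ is known. Right $K$-invariance and left $K_o$-invariance reduce $\ell$, in each degree, to $K_o$-invariant polynomials on the space $\mathfrak p$ of symmetric or Hermitian matrices. These are generated by the traces $\operatorname{tr}(A^i)$, $\operatorname{tr}(X^j)$, where $A$ is the upper left $(n-1)\times(n-1)$ block of $X$. The traces are the restrictions to $\mathfrak p$ of the symbols of elements of $\mathcal Z_{G_o}$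 and $\mathcal Z_G$, and multiplication by these elements changes $\ell$ by a prescribed factor. So $\ell$ is determined by $\ell(1)=W(e)$ (Section~\ref{sec:unique}).

For existence we pair $\phi_\xi$ and $\phi_\Xi$ through a kernel on $G$, a product of powers of $2n-1$ minors. The pairing converges for parameters in an open cone and gives a Shintani function there, positive at $e$ for real parameters (Section~\ref{sec:cone}). Resolution of singularities continues it meromorphically (Section~\ref{sec:mero}). The continued function may have poles, and after the poles are cleared it may vanish identically for special parameters. We remove this zero by dividing along a complex line through the given parameter, and the limit is again a Shintani function because all defining equations are closed (Section~\ref{sec:exist}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:compl}. We begin with a case in which all this can be seen by hand.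

\section{The case of $GL(2,\mathbb R)$}\label{sec:gl2}

Let $E=\mathbb R$, $n=2$. Then $G_o=\mathbb R^\times$, $K_o=\{\pm1\}$. The group $G$ acts on the upper half-plane by M\"obius transformations if the determinant is positive and by $z\mapsto(a\bar z+b)/(c\bar z+d)$ if it is negative; the stabilizer of $i$ is $\mathbb R^\times K$. By the condition on the center, $W(g)=|\det g|^{(\mu_1+\mu_2)/2}F(g\cdot i)$ with a smooth function $F$. The conditions coming from $G_o$ are
\[
F(tz)=t^aF(z)\ (t>0),\quad a=-\nu_1-\tfrac{\mu_1+\mu_2}2,\qquad F(-\bar z)=F(z).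
\]
The algebra $\mathcal Z_G$ is generated by $1_2$ and the Casimir element, so what remains is $y^2(\partial_x^2+\partial_y^2)F=\lambda F$. Here $\lambda=\frac{(\mu_1-\mu_2)^2-1}4$, because $\phi_\Xi$ corresponds to $y^{(\mu_1-\mu_2+1)/2}$. In coordinates $z=ie^{\rho-i\theta}$, $|\theta|<\pi/2$, we have $y=e^\rho\cos\theta$, the operator is $\cos^2\theta\,(\partial_\rho^2+\partial_\theta^2)$, and $F=e^{a\rho}h(\theta)$ with
\[
h''(\theta)=\Big(\frac{\lambda}{\cos^2\theta}-a^2\Big)h(\theta),\qquad h(-\theta)=h(\theta).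
\]
The even solutions form a line, and a nonzero one has $h(0)\ne0$. This is Theorem~\ref{thm:A} for $GL(2,\mathbb R)$. No growth condition as $\theta\to\pm\pi/2$ was needed, and without the evenness, which is the invariance under $K_o=O(1)$, the dimension would be $2$.

For larger $n$ there is no such ordinary differential equation. We therefore redo the case $n=2$ in a way that generalizes.

\emph{Uniqueness.} Let $\ell(u)=(R_uW)(e)$, and let $S=E_{12}+E_{21}$, $Y=E_{12}-E_{21}$ with the matrix units $E_{ij}$. The Casimir element of the trace form is $C=E_{11}^2+E_{22}^2+\frac12S^2-\frac12Y^2$. Right $K$-invariance gives $\ell(Y^2)=0$. The element $E_{11}$ lies in $\mathcal Z_{G_o}$ and has $\xi^\wedge(E_{11})=\nu_1$. Since $L_{E_{11}}$ and $R_{E_{11}}$ differ by sign at $e$, we get $\ell(E_{11}^2)=\nu_1^2\,\ell(1)$, and, as $E_{22}=1_2-E_{11}$, also $\ell(E_{22}^2)=(\mu_1+\mu_2+\nu_1)^2\ell(1)$. From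
\[
C=E_{11}^2+E_{22}^2-(E_{11}-E_{22})+2E_{12}^2-2E_{12}Y,
\]
evaluated on $\phi_\Xi$ at $e$, where the last two terms give $0$ by left $N$-invariance, we find $\Xi^\wedge(C)=\mu_1^2+\mu_2^2-\frac12$. Hence
\[
\ell(S^2)=2\big(\mu_1^2+\mu_2^2-\tfrac12-\nu_1^2-(\mu_1+\mu_2+\nu_1)^2\big)\,\ell(1),
\]
and $\ell(S)=0$ by $K_o$-invariance. The mechanism is this. On matrices $X=\left[\begin{smallmatrix}A&v\\v&c\end{smallmatrix}\right]\in\mathfrak p$ the group $K_o$ acts by $v\mapsto\pm v$, so its invariants are the polynomials in $A$, $c=\operatorname{tr}X-A$ and $v^2=\frac12(\operatorname{tr}X^2-A^2-c^2)$. All three are expressed by symbols of central elements of the two enveloping algebras.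

\emph{Existence.} Consider
\[
W_s(g)=\int_{O(2)}|k_{21}|^{s_1}|k_{22}|^{s_1'}\,\phi_\Xi(kg)\,dk,\qquad s_1=\nu_1+\mu_1-\tfrac12,\quad s_1'=-\nu_1-\mu_2-\tfrac12 .
\]
We shall see that $W_s\in\mathrm{Sh}(\xi,\Xi)$ when $\operatorname{Re}s_1,\operatorname{Re}s_1'>0$. Its value at $e$ is
\[
\frac1{2\pi}\int_0^{2\pi}|\sin\theta|^{s_1}|\cos\theta|^{s_1'}d\theta=\frac{\Gamma(\frac{s_1+1}2)\,\Gamma(\frac{s_1'+1}2)}{\pi\,\Gamma(\frac{s_1+s_1'}2+1)} .
\]
This has poles and zeros. The zeros come from $\frac{s_1+s_1'}2+1=\frac{\mu_1-\mu_2+1}2\in\{0,-1,-2,\dots\}$. Since a nonzero Shintani function does not vanish at $e$, the continued integral is identically zero in $g$ wherever it is regular and its value at $e$ is zero. At $s_1=s_1'=-1$ a line of zeros meets two lines of poles. There the value at $e$ is undetermined, and if one clears the poles with the factor $(s_1+1)(s_1'+1)$ it becomes $0$. So clearing poles does not suffice, and the existence proof ends with a limit along a line.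

\section{Preliminaries}\label{sec:prelim}

\subsection{Enveloping algebras}

Let $\mathfrak k,\mathfrak k_o$ be the Lie algebras of $K,K_o$ and $\mathfrak p$ the real vector space of symmetric ($E=\mathbb R$) or Hermitian ($E=\mathbb C$) matrices, so $\mathfrak g=\mathfrak k\oplus\mathfrak p$. Let $U_m$ be the standard filtration of $\mathcal U$, $U_{-1}=0$. The \emph{symbol} of $u\in U_m$ in degree $m$ is its image in $U_m/U_{m-1}=S^m(\mathfrak g_{\mathbb C})$. Symmetrization $\mathrm{sym}:S(\mathfrak g_{\mathbb C})\to\mathcal U$ is the $\mathrm{Ad}(G)$-equivariant linear map that sends a product of elements of $\mathfrak g$ to the average of their products over all orders; for $p\in S^m(\mathfrak g_{\mathbb C})$ the symbol of $\mathrm{sym}(p)$ in degree $m$ is $p$. Let $u\mapsto u^\top$ be the anti-automorphism of the enveloping algebra with $X^\top=-X$ for $X$ in the Lie algebra.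

\begin{lemma}\label{lem:LR}
Let $f\in C^\infty(G)$ and $z\in\mathcal U(\mathfrak g_{o,\mathbb C})$. Then $(L_zf)(e)=(R_{z^\top}f)(e)$. If $g\in G$ and $H(h)=f(h^{-1}g)$ for $h\in G_o$, then $(R_zH)(h)=(L_zf)(h^{-1}g)$.
\end{lemma}

\begin{proof}
Let $z=X_1\cdots X_m$. Then $(L_zf)(g)=\partial_{t_1}\cdots\partial_{t_m}f(e^{-t_mX_m}\cdots e^{-t_1X_1}g)|_{t=0}$. At $g=e$ this is $(R_{(-X_m)\cdots(-X_1)}f)(e)$. For the second claim, $(R_zH)(h)=\partial_{t_1}\cdots\partial_{t_m}f(e^{-t_mX_m}\cdots e^{-t_1X_1}h^{-1}g)|_{t=0}$.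
\end{proof}

Let $\langle X,Y\rangle=\operatorname{Re}\operatorname{tr}(XY)$ on $\mathfrak g$. This real bilinear form is nondegenerate and $\mathrm{Ad}(G)$-invariant, positive on $\mathfrak p$ and negative on $\mathfrak k$. It satisfies $\mathfrak k\perp\mathfrak p$, since $\operatorname{tr}(XY)$ is purely imaginary for Hermitian $X$ and skew-Hermitian $Y$ and zero for symmetric $X$ and real skew $Y$. Through this form, $S(\mathfrak g_{\mathbb C})$ is the algebra of complex-valued polynomial functions on the real vector space $\mathfrak g$. The quotient map $S(\mathfrak g_{\mathbb C})\to S(\mathfrak g_{\mathbb C})/\mathfrak kS(\mathfrak g_{\mathbb C})=S(\mathfrak p_{\mathbb C})$ is then restriction of functions to $\mathfrak k^\perp=\mathfrak p$, and $S(\mathfrak p_{\mathbb C})=\mathbb C[\mathfrak p]$. The subalgebra $S(\mathfrak g_{o,\mathbb C})$ consists of the polynomial functions of the upper left $(n-1)\times(n-1)$ block.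

If $\tau\in S^m(\mathfrak g_{\mathbb C})$ is an $\mathrm{Ad}(G)$-invariant function, then $\mathrm{sym}(\tau)$ commutes with $\mathfrak g$, so $\mathrm{sym}(\tau)\in\mathcal Z_G$. We use the following central elements:
\begin{itemize}
\item $Z_j=\mathrm{sym}(\tau_j)\in\mathcal Z_G$, where $\tau_j$ is the function $X\mapsto\operatorname{tr}(X^j)$ on $\mathfrak g$ $(1\le j\le n)$;
\item $z_i\in\mathcal Z_{G_o}$, obtained likewise from $A\mapsto\operatorname{tr}(A^i)$ on $\mathfrak g_o$ $(1\le i\le n-1)$;
\item $C=\sum_iX_i^2-\sum_jY_j^2\in\mathcal Z_G$, where $(X_i)$, $(Y_j)$ are bases of $\mathfrak p$, $\mathfrak k$ orthonormal for $\langle\,,\rangle$ and $-\langle\,,\rangle$. This is $\mathrm{sym}$ of the invariant function $X\mapsto\langle X,X\rangle$.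
\end{itemize}

\begin{lemma}\label{lem:analytic}
Let $U\subset G$ be open with $UK=U$, and let $D$ be a right $K$-invariant distribution on $U$ with $R_CD=cD$ for some $c\in\mathbb C$. Then $D$ is a real analytic function. If $U/K$ is connected and $(R_uD)(x)=0$ for all $u\in\mathcal U$ at one point $x\in U$, then $D=0$.
\end{lemma}

\begin{proof}
Since $R_{Y_j}D=0$, we have $(\sum_iR_{X_i}^2+\sum_jR_{Y_j}^2)D=cD$. The operator is elliptic with real analytic coefficients, so $D$ is real analytic. If all $R_uD$ vanish at $x$, then all derivatives of $D$ at $x$ vanish and $D=0$ near $x$. As $D$ descends to an analytic function on the connected manifold $U/K$, it is $0$.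
\end{proof}

This applies with $U=G$: the space $G/K$ is connected, because $K$ meets every component of $G$.

\subsection{Integration over $K$ and the functions $\phi_\Xi$}

By the Iwasawa decomposition $G=BK$ each $g\in G$ has a $B$-component $b(g)$, unique up to right multiplication by $B\cap K=T^1$. So characters of $B$ trivial on $T^1N$ can be evaluated at $b(g)$.

\begin{lemma}\label{lem:int}
If $F\in C(G)$ satisfies $F(bg)=\delta_B(b)F(g)$ for $b\in B$, then $\int_KF(kh)\,dk=\int_KF(k)\,dk$ for all $h\in G$. The same holds for $G_o$.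
\end{lemma}

\begin{proof}
For $b=tu$ with $t\in T$, $u\in N$ put $d_lb=dt\,du$. This is a left Haar measure on $B$, and $\int_B\eta(bb_0)\,d_lb=\delta_B(b_0)\int_B\eta(b)\,d_lb$ for $\eta\in C_c(B)$, because the Jacobian of $u\mapsto t_0ut_0^{-1}$ on $N$ is $\prod_{i<j}|t_{0,i}/t_{0,j}|_E=\delta_B(t_0)$. The integral $\int_K\int_B\varphi(bk)\,d_lb\,dk$ defines a left $B$- and right $K$-invariant measure on $G=BK$. Such measures are unique up to scalars, since $B\times K$ acts transitively with compact stabilizers, so this is a Haar measure $dg$ of the unimodular group $G$.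

Choose a right $T^1$-invariant $\eta\in C_c(B)$ with $\int_B\eta\,d_lb=1$ and put $\varphi(g)=F(g)\,\delta_B(b(g))^{-1}\eta(b(g))\in C_c(G)$. Since $F\cdot\delta_B(b(\cdot))^{-1}$ is left $B$-invariant,
\begin{equation}\label{eq:fiber}
\int_B\varphi(bg)\,d_lb=F(g)\,\delta_B(b(g))^{-1}\int_B\eta(b\,b(g))\,d_lb=F(g).
\end{equation}
Hence $\int_KF(kh)\,dk=\int_G\varphi(gh)\,dg=\int_G\varphi(g)\,dg=\int_KF(k)\,dk$.
\end{proof}

\begin{lemma}\label{lem:eig}
$\mathrm{Ad}(K)$ acts trivially on $\mathcal Z_G$, and $R_Z\phi_\Xi=\Xi^\wedge(Z)\phi_\Xi$ for $Z\in\mathcal Z_G$. In particular $\Xi^\wedge(Z)=(R_Z\phi_\Xi)(e)$ is an entire function of $\mu$. The same holds for $G_o$.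
\end{lemma}

\begin{proof}
The adjoint action of the Lie algebra on $\mathcal Z_G$ is zero. For $E=\mathbb C$ the group $K$ is connected, so $\mathrm{Ad}(K)$ is trivial on $\mathcal Z_G$. For $E=\mathbb R$ the action of $O(n)$ on $\mathcal U$ is the restriction of the action of the connected group $GL(n,\mathbb C)$, which is trivial on $\mathcal Z_G$.

The function $R_Z\phi_\Xi$ transforms under $B$ on the left as $\phi_\Xi$ does, and it is right $K$-invariant because $\mathrm{Ad}(K)$ fixes $Z$. So $R_Z\phi_\Xi=c(Z)\phi_\Xi$ by $G=BK$. Averaging left translates over $K$ gives $R_Z\Psi_\Xi=c(Z)\Psi_\Xi$. As $\Psi_\Xi(e)=1$, $c=\Xi^\wedge$. Finally, $\phi_\Xi(g)$ is smooth in $(\mu,g)$ and entire in $\mu$.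
\end{proof}

\begin{lemma}\label{lem:central}
If $W\in C^\infty(K_o\backslash G/K)$ satisfies \eqref{eq:eig}, then it satisfies \eqref{eq:central}.
\end{lemma}

\begin{proof}
Scalars of absolute value $1$ lie in $K$ and $K_o$, and $\Omega,\omega$ are trivial on them; so let $t,t'>0$. The element $1_n\in\mathfrak g$ is central in $\mathcal U$, and $\Xi^\wedge(1_n)=\frac d{dr}\phi_\Xi(e^r1_n)|_{r=0}=\frac d{dr}\Omega(e^r)|_{r=0}$, as $\delta_B$ is trivial on scalars. Integrating $R_{1_n}W=\Xi^\wedge(1_n)W$ gives $W(g\cdot t1_n)=\Omega(t)W(g)$. Likewise $L_{1_{n-1}}W=\xi^\wedge(1_{n-1})W$ gives $W(\operatorname{diag}(t'1_{n-1},1)g)=\omega^{-1}(t')W(g)$.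
\end{proof}

So $\mathrm{Sh}(\xi,\Xi)$ is defined by \eqref{eq:eig} and the two invariances alone.

\section{Uniqueness}\label{sec:unique}

\subsection{The $K_o$-invariant polynomials on $\mathfrak p$}

Write elements of $\mathfrak p$ as $X=\begin{bmatrix}A&v\\v^*&c\end{bmatrix}$, with $A$ symmetric or Hermitian, $v\in E^{n-1}$, $c\in\mathbb R$ (and $v^*=v^{\mathsf T}$ if $E=\mathbb R$). An element $k\in K_o$ acts by $A\mapsto kAk^{-1}$, $v\mapsto kv$, $c\mapsto c$.

We recall the first fundamental theorem of invariant theory \cite{Weyl}. Let $V=\mathbb C^{n-1}$. A $GL(V)$-invariant linear functional on a tensor product of copies of $V$ and $V^*$ is a linear combination of complete contractions. If $V$ carries the standard symmetric bilinear form, an $O(V)$-invariant functional on $V^{\otimes d}$ is a linear combination of complete contractions by pairings of the slots. A functional on $V^{\otimes d}$ that transforms under $O(V)$ by $\det$ is a linear combination of products of one determinant in $n-1$ of the slots and pairings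 of the other slots. The last statement is used only in Section~\ref{sec:so}.

\begin{lemma}\label{lem:inv}
$\mathbb C[\mathfrak p]^{K_o}$ is generated by $\operatorname{tr}(A^i)$ $(1\le i\le n-1)$ and $\operatorname{tr}(X^j)$ $(1\le j\le n)$.
\end{lemma}

\begin{proof}
The coordinate $c$ is invariant, so consider invariants in the remaining variables. For $E=\mathbb C$, polynomials on the real space of pairs $(A,v)$ are polynomials in $A\in V\otimes V^*$, $v\in V$, $v^*\in V^*$. For $E=\mathbb R$ they are polynomials in $A\in V\otimes V$, symmetric, and $v\in V$. An invariant homogeneous in each of these variables is $\Lambda(A\otimes\cdots\otimes A\otimes v\otimes\cdots)$ for a linear functional $\Lambda$ on a tensor product of copies of $V$ and, for $E=\mathbb C$, of $V^*$. After averaging, $\Lambda$ is $K_o$-invariant. Since $U(n-1)$ is Zariski dense in $GL(n-1,\mathbb C)$ and $O(n-1)$ in $O(n-1,\mathbb C)$, $\Lambda$ is a combination of complete contractions. Follow the contracted indices. Each $A$ has two indices and each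 $v$ or $v^*$ has one, so each contraction is a product of cycles $\operatorname{tr}(A^i)$ and paths $v^*A^iv$. (For $E=\mathbb R$ the symmetry of $A$ allows one to traverse an $A$ in either direction.) By Cayley--Hamilton and Newton's identities every $\operatorname{tr}(A^i)$ is a polynomial in those with $i\le n-1$. Hence $\mathbb C[\mathfrak p]^{K_o}$ is generated by $c$, $\operatorname{tr}(A^i)$ $(i\le n-1)$ and $v^*A^iv$ $(i\ge0)$.

It remains to express $c$ and $v^*A^iv$ through traces. The Schur complement gives $\det(\lambda-X)=\det(\lambda-A)\,\big(\lambda-c-v^*(\lambda-A)^{-1}v\big)$, that is,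
\[
\frac{\det(\lambda-X)}{\det(\lambda-A)}=\lambda-c-\sum_{i\ge0}\lambda^{-i-1}\,v^*A^iv
\]
as Laurent series in $\lambda^{-1}$. As $\det(\lambda-A)$ is monic, the coefficients of $1/\det(\lambda-A)$ are polynomials in those of $\det(\lambda-A)$. So $c$ and all $v^*A^iv$ are polynomials in the coefficients of $\det(\lambda-X)$ and $\det(\lambda-A)$, hence, by Newton's identities, in the listed traces.
\end{proof}

\subsection{Reducing functionals on $\mathcal U$}

The following lemma turns a statement on invariant polynomials into a statement on Taylor coefficients. We need it three times. The main case is $H=K_o$, $\epsilon=1$, $\Delta=1$, $I=\{1,\dots,n-1\}$. The case $H=K$, $\epsilon=1$, $\Delta=1$, $I=\emptyset$ concerns spherical functions, and the case $H=O(n-1)$, $\epsilon=\det$ concerns Theorem~\ref{thm:B}(6). A subgroup $H\subset K$ acts on $\mathbb C[\mathfrak p]=S(\mathfrak p_{\mathbb C})$ by $(h\cdot p)(X)=p(h^{-1}Xh)$; on $S(\mathfrak p_{\mathbb C})$ this is the adjoint action.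

\begin{lemma}\label{lem:reduce}
Let $H\subset K$ be a closed subgroup, $\epsilon:H\to\{\pm1\}$ a continuous character, $0\ne\Delta\in S(\mathfrak p_{\mathbb C})$ homogeneous and $I\subset\{1,\dots,n-1\}$. Assume that every homogeneous $p\in\mathbb C[\mathfrak p]$ with $h\cdot p=\epsilon(h)p$ for all $h\in H$ has the form $\Delta r$, where $r$ is a polynomial in $\operatorname{tr}(X^j)$ $(1\le j\le n)$ and $\operatorname{tr}(A^i)$ $(i\in I)$. Let $\ell:\mathcal U\to\mathbb C$ be linear and satisfy, for all $u\in\mathcal U$,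
\begin{enumerate}
\item[(a)] $\ell(uY)=0$ for $Y\in\mathfrak k$;
\item[(b)] $\ell(\mathrm{Ad}(h)u)=\epsilon(h)\ell(u)$ for $h\in H$;
\item[(c)] $\ell(z_iu)=c_i\ell(u)$ for $i\in I$ and $\ell(uZ_j)=C_j\ell(u)$ for $1\le j\le n$, with constants $c_i,C_j$.
\end{enumerate}
Then $\ell(u)=\gamma(u)\,\ell(\mathrm{sym}(\Delta))$ for all $u\in\mathcal U$, where, for given $H,\epsilon,\Delta,I$, the number $\gamma(u)$ depends on $u$ and the constants $c_i,C_j$ but not on $\ell$.
\end{lemma}

\begin{proof}
We use induction on $m$ for $u\in U_m$. An element of $U_m$ whose symbol in degree $m$ lies in $\mathfrak kS^{m-1}(\mathfrak g_{\mathbb C})$, i.e.\ vanishes on $\mathfrak p$, belongs to $U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}$, and there $\ell$ is known by (a) and induction. As $S^m(\mathfrak g_{\mathbb C})=S^m(\mathfrak p_{\mathbb C})\oplus\mathfrak kS^{m-1}(\mathfrak g_{\mathbb C})$, we may therefore assume $u=\mathrm{sym}(p)$ with $p\in S^m(\mathfrak p_{\mathbb C})$. By (b) and the equivariance of $\mathrm{sym}$, $\ell(\mathrm{sym}(p))=\ell(\mathrm{sym}(\bar p))$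 with $\bar p=\int_H\epsilon(h)\,h\cdot p\,dh$ (total mass $1$), and $h\cdot\bar p=\epsilon(h)\bar p$.

If $\bar p=0$, we are done. Otherwise write $\bar p=\Delta r$ as in the assumption. Give $\operatorname{tr}(X^j)$ and $\operatorname{tr}(A^i)$ the weights $j$ and $i$. Since $\bar p$ and $\Delta$ are homogeneous, we may keep only the monomials of weight $m-\deg\Delta$ in the expression of $r$ through the traces. Replace each of these monomials by the corresponding product of $z_i$'s and $Z_j$'s, with the $z_i$ placed to the left and the $Z_j$ to the right of $\mathrm{sym}(\Delta)$. This gives an element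
\[
u'=\sum_ay_a\,\mathrm{sym}(\Delta)\,Y_a\in U_m
\]
whose symbol in degree $m$ restricts to $\Delta r=\bar p$ on $\mathfrak p$. Hence $\mathrm{sym}(\bar p)-u'\in U_{m-1}\mathfrak k_{\mathbb C}+U_{m-1}$, where $\ell$ is known. By (c), $\ell(u')$ is $\ell(\mathrm{sym}(\Delta))$ times a number depending only on the chosen expression of $r$ and the constants $c_i,C_j$. No choice depended on $\ell$.
\end{proof}

\subsection{Uniqueness of Shintani functions}

\begin{proposition}\label{prop:unique}
Let $\chi_o,\chi$ be characters of $\mathcal Z_{G_o},\mathcal Z_G$. Let $U\ni e$ be open in $G$ with $K_oUK=U$ and $U/K$ connected. Let $D$ be a distribution on $U$, left $K_o$- and right $K$-invariant, with $L_zD=\chi_o(z)D$ and $R_ZD=\chi(Z)D$ for all $z\in\mathcal Z_{G_o}$, $Z\in\mathcal Z_G$. Then $D$ is a real analytic function, and $D=0$ if $D(e)=0$.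

In particular, $\dim\mathrm{Sh}(\xi,\Xi)\le1$, and $W(e)\ne0$ for every nonzero $W\in\mathrm{Sh}(\xi,\Xi)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:analytic}, $D$ is real analytic. Put $\ell(u)=(R_uD)(e)$. We check the hypotheses of Lemma~\ref{lem:reduce} in its main case, where the assumption on polynomials is Lemma~\ref{lem:inv}.

(a) $R_YD=0$ for $Y\in\mathfrak k$.

(b) For $k\in K_o$ we have $R_{\mathrm{Ad}(k)u}=R(k)R_uR(k^{-1})$ and $R(k^{-1})D=D$. So
\[
\ell(\mathrm{Ad}(k)u)=(R_uD)(k)=(R_uL(k^{-1})D)(e)=(R_uD)(e)=\ell(u).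
\]

(c) $\ell(uZ_j)=(R_uR_{Z_j}D)(e)=\chi(Z_j)\ell(u)$. By the first part of Lemma~\ref{lem:LR} (which is local at $e$) applied to $R_uD$, and since $L$ and $R$ commute, $\ell(z_iu)=(L_{z_i^\top}R_uD)(e)=(R_uL_{z_i^\top}D)(e)=\chi_o(z_i^\top)\ell(u)$. Here $z_i^\top\in\mathcal Z_{G_o}$, since an anti-automorphism preserves the center.

Hence $\ell(u)=\gamma(u)\ell(1)=\gamma(u)D(e)$. If $D(e)=0$, then all $R_uD$ vanish at $e$, and $D=0$ by Lemma~\ref{lem:analytic}. For the last statement take $U=G$.
\end{proof}

\section{Shintani functions in a cone of parameters}\label{sec:cone}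

\subsection{The kernel}

To construct a Shintani function we pair $\phi_\xi$ and $\phi_\Xi$ by a kernel $q$ on $G$:
\begin{equation}\label{eq:formal}
\int_K\int_{K_o}q(kk_o^{-1})\,\phi_\xi(k_oh)\,\phi_\Xi(kg)\,dk_o\,dk\qquad(h\in G_o,\ g\in G).
\end{equation}
This is an eigenfunction in $g$ and in $h$ by Lemma~\ref{lem:eig}. For it to depend on $h^{-1}g$ only, we want to translate the variables $k,k_o$ by means of Lemma~\ref{lem:int}, and this works if
\begin{equation}\label{eq:equiv}
q(bxb_o^{-1})=(\Xi^{-1}\delta_B^{1/2})(b)\,(\xi^{-1}\delta_{B_o}^{1/2})(b_o)\,q(x)\qquad(b\in B,\ b_o\in B_o).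
\end{equation}
Since $\dim_EB+\dim_EB_o=\frac{n(n+1)}2+\frac{n(n-1)}2=n^2=\dim_EG$, we look for $q$ among products of powers of relative invariants of $B\times B_o$, and these are found among the minors. For $x\in G$ let
\begin{itemize}
\item $f_j(x)$ $(1\le j\le n)$ be the minor of the bottom $j$ rows and columns $1,\dots,j$;
\item $f'_j(x)$ $(1\le j\le n-1)$ be the minor of the bottom $j$ rows and columns $1,\dots,j-1,n$.
\end{itemize}
For $b\in B$ with diagonal $(t_1,\dots,t_n)$, the bottom $j$ rows of $bx$ are an upper triangular matrix with diagonal $t_{n-j+1},\dots,t_n$ times the bottom $j$ rows of $x$. Right multiplication by $b_o\in B_o$ with diagonal $(\tau_1,\dots,\tau_{n-1})$ acts on the first $j\le n-1$ columns through the upper left $j\times j$ block of $b_o$ and fixes the last column. Hence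
\begin{gather}
f_j(bx)=(t_{n-j+1}\cdots t_n)f_j(x),\qquad f'_j(bx)=(t_{n-j+1}\cdots t_n)f'_j(x),\label{eq:left}\\
f_j(xb_o)=\tau_1\cdots\tau_{\min(j,n-1)}\,f_j(x),\qquad f'_j(xb_o)=\tau_1\cdots\tau_{j-1}\,f'_j(x).\label{eq:right}
\end{gather}
These are $2n-1$ functions, as many as the parameters $(\nu,\mu)$. For $n=2$ they are $x_{21}$, $\det x$ and $x_{22}$.

Let $\mathcal C$ be the set of $s=(s_1,\dots,s_n,s'_1,\dots,s'_{n-1})\in\mathbb C^{2n-1}$ with all real parts $>0$. For $s\in\mathcal C$ put
\[
q_s=\prod_{j=1}^n|f_j|_E^{s_j}\prod_{j=1}^{n-1}|f'_j|_E^{s'_j},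
\]
a continuous function on $G$. By \eqref{eq:left} and \eqref{eq:right}, comparing the exponents of $|t_{n+1-m}|_E$ and of $|\tau_m|_E$, we see that $q_s$ satisfies \eqref{eq:equiv} if, with $s'_n=0$,
\begin{align*}
\sum_{j\ge m}(s_j+s'_j)&=-\mu_{n+1-m}+\tfrac{2m-n-1}2&&(1\le m\le n),\\
\sum_{j\ge m}s_j+\sum_{j\ge m+1}s'_j&=\nu_m-\tfrac{n-2m}2&&(1\le m\le n-1).
\end{align*}
The first line for $m=n$ gives $s_n$. For $m\le n-1$ the difference of the two lines with the same $m$ gives $s'_m$, and the second line for $m$ minus the first line for $m+1$ gives $s_m$. So the system is equivalent to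
\begin{equation}\label{eq:param}
s_n=-\mu_1+\tfrac{n-1}2,\qquad s_m=\nu_m+\mu_{n-m}-\tfrac12,\qquad s'_m=-\nu_m-\mu_{n+1-m}-\tfrac12\quad(1\le m\le n-1).
\end{equation}
This is an affine bijection $(\nu,\mu)\leftrightarrow s$ of $\mathbb C^{2n-1}$: given $s$, solve successively for $\mu_1,\nu_{n-1},\mu_2,\nu_{n-2},\dots,\nu_1,\mu_n$. From now on $s$ parametrizes $(\xi,\Xi)$ through \eqref{eq:param}, and we write $\mathrm{Sh}(s)$ for $\mathrm{Sh}(\xi,\Xi)$.

\subsection{The integral}

For $s\in\mathcal C$ set
\begin{equation}\label{eq:W}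
p_s(x)=\int_{K_o}q_s(xk_o^{-1})\,dk_o,\qquad W_s(g)=\int_Kp_s(k)\,\phi_\Xi(kg)\,dk .
\end{equation}
This is \eqref{eq:formal} at $h=e$ with $q=q_s$.

\begin{lemma}\label{lem:cone}
\begin{enumerate}
\item[(i)] The function $f=\prod_{j\le n}f_j\prod_{j\le n-1}f'_j$ vanishes identically on no component of $K$.
\item[(ii)] For $s\in\mathcal C$ we have $W_s\in\mathrm{Sh}(s)$.
\item[(iii)] If $s\in\mathcal C$ is real, then $W_s(e)>0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose $f=0$ on a component $K^1$. By \eqref{eq:left}, $f$ vanishes on $T^1K^1$, which is $K$ (for $E=\mathbb R$ because $T^1$ contains elements of determinant $-1$), and then on $BK=G$. But $f$ is a nonzero polynomial and $G$ is open in the space of matrices.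

(ii) $W_s$ is smooth and right $K$-invariant, and $R_ZW_s=\Xi^\wedge(Z)W_s$ by Lemma~\ref{lem:eig}. By \eqref{eq:equiv}, $p_s(bx)=(\Xi^{-1}\delta_B^{1/2})(b)p_s(x)$. So for $h,g\in G$ the function $F(x)=p_s(x)\phi_\Xi(xh^{-1}g)$ satisfies $F(bx)=\delta_B(b)F(x)$, and Lemma~\ref{lem:int} gives
\begin{equation}\label{eq:transl}
W_s(h^{-1}g)=\int_Kp_s(kh)\,\phi_\Xi(kg)\,dk\qquad(h\in G).
\end{equation}
Let now $h\in G_o$, $x\in G$, and put $F_o(y)=q_s(xy^{-1})\phi_\xi(yh)$ for $y\in G_o$. By \eqref{eq:equiv}, $F_o(b_oy)=\delta_{B_o}(b_o)F_o(y)$. Since $\phi_\xi=1$ on $K_o$, Lemma~\ref{lem:int} for $G_o$ gives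
\[
p_s(xh)=\int_{K_o}q_s(xhk_o^{-1})\,dk_o=\int_{K_o}F_o(k_oh^{-1})\,dk_o=\int_{K_o}F_o(k_o)\,dk_o=\int_{K_o}q_s(xk_o^{-1})\,\phi_\xi(k_oh)\,dk_o .
\]
Inserting this in \eqref{eq:transl} we obtain, for $h\in G_o$,
\[
W_s(h^{-1}g)=\int_K\int_{K_o}q_s(kk_o^{-1})\,\phi_\xi(k_oh)\,\phi_\Xi(kg)\,dk_o\,dk .
\]
For $h\in K_o$ the right side is $W_s(g)$, so $W_s$ is left $K_o$-invariant. Apply $R_z$, $z\in\mathcal Z_{G_o}$, in the variable $h$ at $h=e$. The left side gives $(L_zW_s)(g)$ by Lemma~\ref{lem:LR}, and the right side gives $\xi^\wedge(z)W_s(g)$ by Lemma~\ref{lem:eig} for $G_o$. The central condition follows from Lemma~\ref{lem:central}.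

(iii) Here $q_s\ge0$ is continuous and, by (i), not identically zero on $K$. So $W_s(e)=\int_Kp_s(k)\,dk=\int_Kq_s(k)\,dk>0$.
\end{proof}

Substituting $k\mapsto kk_o$ in \eqref{eq:W} we find
\begin{equation}\label{eq:Phi}
W_s(g)=\int_Kq_s(k)\,\Phi_s(k,g)\,dk,\qquad \Phi_s(k,g)=\int_{K_o}\phi_\Xi(kk_og)\,dk_o .
\end{equation}
Now $\Phi_s(k,g)$ is smooth in $(s,k,g)\in\mathbb C^{2n-1}\times K\times G$ and entire in $s$, and all the singular behavior sits in the factor $q_s(k)$, a product of complex powers of absolute values of analytic functions on a compact manifold.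

\section{Meromorphic continuation}\label{sec:mero}

We need that the integral in \eqref{eq:Phi} continues meromorphically, with poles along hyperplanes taken from a list that does not depend on $g$, so that they can be cleared for all $g$ at once. The tool is resolution of singularities: after a change of variables the analytic functions become monomials times nonvanishing factors, and for monomials the continuation is integration by parts.

\begin{lemma}\label{lem:mero}
Let $M$ be a compact real analytic manifold with a smooth positive density $dx$, and let $F_1,\dots,F_r$ be real-valued analytic functions on $M$, none vanishing identically on any component. There is a finite list (repetitions allowed) of nonzero linear forms $\alpha_a(s)=\sum_ik_{ia}s_i$, $k_{ia}\in\mathbb Z_{\ge0}$, with the following property. For $J\ge1$ put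
\[
\mathcal D_J=\{s\in\mathbb C^r:\operatorname{Re}\alpha_a(s)>-J-1\ \text{for all }a\},\qquad b_J(s)=\prod_a\prod_{m=1}^J(\alpha_a(s)+m).
\]
Let $\epsilon\in\{0,1\}^r$, and let $\Phi_s(x,g)$ be smooth on $\mathbb C^r\times M\times G$ and holomorphic in $s$. Then
\[
b_J(s)\int_M\prod_i|F_i|^{s_i}\operatorname{sgn}(F_i)^{\epsilon_i}\,\Phi_s(x,g)\,dx\qquad(\operatorname{Re}s_i>0)
\]
extends to a function $V_s(g)$ that is smooth on $\mathcal D_J\times G$ and holomorphic in $s$. For each compact $Q\subset\mathcal D_J$ there are finitely many smooth differential operators $\partial_\beta$ on $M$, independent of $\Phi$, with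
\[
|V_s(g)|\le\sum_\beta\sup_{x\in M}|\partial_\beta\Phi_s(x,g)|\qquad(s\in Q,\ g\in G).
\]
\end{lemma}

\begin{proof}
Put $F=\prod_iF_i$ and $d=\dim M$. By Hironaka's theorem in the form given by Atiyah \cite{Atiyah}, each point of $M$ has a neighborhood $U$, which we take inside a coordinate chart, with a proper analytic map $\pi:\tilde U\to U$ from an analytic manifold of dimension $d$ such that
\begin{itemize}
\item $\pi$ is an isomorphism from $\tilde U\setminus(F\circ\pi)^{-1}(0)$ onto $U\setminus F^{-1}(0)$;
\item near each point of $\tilde U$ there are local coordinates $y$ centered there in which $F\circ\pi$ is a nowhere vanishing analytic function times a monomial $\prod_jy_j^{k_j}$.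
\end{itemize}

\emph{Each $F_i$ becomes a monomial.} The ring of convergent power series at a point of $\tilde U$ is a unique factorization domain, in which the $y_j$ are pairwise non-associate primes, and $\prod_iF_i\circ\pi=F\circ\pi$. So on a small box around the point
\[
F_i\circ\pi=\varepsilon_i(y)\prod_jy_j^{k_{ij}},\qquad \sum_ik_{ij}=k_j,
\]
with $\varepsilon_i$ nowhere zero. We rescale the box to $(-1,1)^d$.

\emph{Localization.} Choose a finite partition of unity $(\chi_b)$ on $M$ subordinate to such sets $U$. For each $b$ the set $\pi^{-1}(\operatorname{supp}\chi_b)$ is compact, because $\pi$ is proper, hence covered by finitely many boxes. Choose smooth functions with compact supports in these boxes and with sum $1$ on $\pi^{-1}(\operatorname{supp}\chi_b)$. The zero set of $F$ has measure zero in $M$, and that of $F\circ\pi$ is contained in a union of coordinate hyperplanes in each box. By change of variables off the zero sets, the integral becomes a finite sum of integrals over boxes. Divide each box into the regions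 on which the signs $\sigma_j$ of the $y_j$ with $k_j>0$ are fixed. Such a region is convex and $F\circ\pi\ne0$ on it, so there the Jacobian of $\pi$ (in the chart coordinates of $U$) is nonzero of constant sign and each $\operatorname{sgn}(F_i\circ\pi)$ is constant. We obtain finitely many integrals
\begin{equation}\label{eq:box}
\int_{\{\sigma_jy_j>0\ (k_j>0)\}}\ \prod_{k_j>0}|y_j|^{\alpha_j(s)}\,\psi(s,y,g)\,dy,\qquad \alpha_j(s)=\sum_ik_{ij}s_i\ne0 .
\end{equation}
Here $\psi$ is, up to sign, the product of the Jacobian, the density, the cutoff functions, $\prod_i|\varepsilon_i|^{s_i}$ and $\Phi_s(\pi(y),g)$. It is smooth, holomorphic in $s$, and supported for $y$ in a fixed compact subset of the box. For the list $(\alpha_a)$ take all the $\alpha_j$ with $k_j>0$ from all boxes. This list depends only on $M$ and the $F_i$ and on the choices just made.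

\emph{Integration by parts.} Let $\operatorname{Re}s_i>0$, so that $\operatorname{Re}\alpha_j(s)>0$. We apply, $J$ times in each variable $|y_j|$ with $k_j>0$, the formula
\[
\int_0^1y^\alpha\psi\,dy=-\frac1{\alpha+1}\int_0^1y^{\alpha+1}\,\partial_y\psi\,dy .
\]
There is no boundary term at $1$, because $\psi$ has compact support in the box, and none at $0$, because $\operatorname{Re}\alpha+1>0$. So \eqref{eq:box} equals $\pm\prod_{k_j>0}\prod_{m=1}^J(\alpha_j(s)+m)^{-1}$ times
\[
\int_{\{\sigma_jy_j>0\ (k_j>0)\}}\prod_{k_j>0}|y_j|^{\alpha_j(s)+J}\Big(\prod_{k_j>0}\partial_{y_j}^J\Big)\psi(s,y,g)\,dy .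
\]
This converges absolutely when all $\operatorname{Re}\alpha_j(s)>-J-1$. Derivatives in $(s,g)$ only produce powers of $\log|y_j|$ and derivatives of $\psi$, so the integrand and all its $(s,g)$-derivatives are dominated, locally uniformly in $(s,g)$, by integrable functions. Hence the integral is smooth in $(s,g)$ and holomorphic in $s$ on $\mathcal D_J$. Multiplication by $b_J(s)$ cancels the denominators and leaves polynomial factors.

\emph{The estimate.} Only $y$-derivatives of $\Phi_s(\pi(y),g)$ at points with $\pi(y)\in\operatorname{supp}\chi_b$ occur. On compact subsets of a box they are combinations, with bounded coefficients, of derivatives of $\Phi_s(\cdot,g)$ in the chart coordinates of $U$. These extend to differential operators on $M$ after multiplication by a cutoff function that is $1$ on $\operatorname{supp}\chi_b$ and has compact support in $U$. The remaining factors are bounded, and the powers of $|y_j|$ have uniformly bounded integrals, for $s\in Q$.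
\end{proof}

Apply Lemma~\ref{lem:mero} to \eqref{eq:Phi}, with $M=K$, all $\epsilon_i=0$ and $r=2n-1$. For the $F_i$ take the functions $f_j,f'_j$ if $E=\mathbb R$ and the functions $|f_j|^2,|f'_j|^2$ (usual absolute value) if $E=\mathbb C$. They are admissible by Lemma~\ref{lem:cone}(i). For each $J$ we obtain a function $V_s(g)$, depending on $J$, smooth on $\mathcal D_J\times G$ and holomorphic in $s$, with
\[
V_s=b_J(s)\,W_s\qquad(s\in\mathcal C).
\]
The set $\mathcal D_J$ is open and convex, it contains $\mathcal C$ because the coefficients $k_{ia}$ are $\ge0$, the sets $\mathcal D_J$ exhaust $\mathbb C^{2n-1}$, and $b_J\ne0$ on $\mathcal C$.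

\begin{proposition}\label{prop:V}
$V_s\in\mathrm{Sh}(s)$ for all $s\in\mathcal D_J$, and $s\mapsto V_s(e)$ is a holomorphic function on $\mathcal D_J$ that is not identically zero.
\end{proposition}

\begin{proof}
For fixed $g\in G$, $k_o\in K_o$, $k\in K$, $z\in\mathcal Z_{G_o}$, $Z\in\mathcal Z_G$ consider
\[
V_s(k_ogk)-V_s(g),\qquad R_ZV_s(g)-\Xi^\wedge(Z)V_s(g),\qquad L_zV_s(g)-\xi^\wedge(z)V_s(g).
\]
They are holomorphic in $s\in\mathcal D_J$: derivatives in $g$ of a jointly smooth function that is holomorphic in $s$ are holomorphic in $s$, and $\Xi^\wedge(Z),\xi^\wedge(z)$ are entire in $s$ by Lemma~\ref{lem:eig}. They vanish on the nonempty open set $\mathcal C$ by Lemma~\ref{lem:cone}(ii), hence on the connected set $\mathcal D_J$. The central condition follows from Lemma~\ref{lem:central}. Finally, at $s=(1,\dots,1)$ we have $V_s(e)=b_J(s)W_s(e)>0$ by Lemma~\ref{lem:cone}(iii).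
\end{proof}

\section{Existence for all parameters}\label{sec:exist}

For special $s$ the function $V_s$ may be zero. The remedy is to approach $s$ along a line on which $V$ is not identically zero and to divide by the right power of the line parameter.

\begin{lemma}\label{lem:line}
Let $V_\zeta(g)$ be smooth on $\{|\zeta|<\rho\}\times G$, holomorphic in $\zeta$ and not identically zero, and let $m$ be the minimum over $g\in G$ of the vanishing order at $\zeta=0$ of $\zeta\mapsto V_\zeta(g)$. Then $m$ is finite, $V'_\zeta(g)=\zeta^{-m}V_\zeta(g)$ extends to a function smooth on $\{|\zeta|<\rho\}\times G$ and holomorphic in $\zeta$, and $V'_0$ is not identically zero.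
\end{lemma}

\begin{proof}
As $V\not\equiv0$, for some $g$ the function $\zeta\mapsto V_\zeta(g)$ is not identically zero, so $m$ is finite. For each $g$ the singularity at $0$ is removable, and $V'_0\not\equiv0$ by the choice of $m$. Smoothness in both variables follows from Cauchy's formula, for $0<r<\rho$:
\[
V'_\zeta(g)=\frac1{2\pi i}\oint_{|\eta|=r}\eta^{-m}V_\eta(g)\,\frac{d\eta}{\eta-\zeta}\qquad(|\zeta|<r).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:line}
Let $s^0\in\mathcal D_J$ and $\mathbf d\in\mathbb C^{2n-1}$ be such that $\zeta\mapsto V_{s^0+\zeta\mathbf d}(e)$ is not identically zero near $\zeta=0$. Then, for small $\rho>0$ and $|\zeta|<\rho$, there is a unique $\mathcal W_{s^0+\zeta\mathbf d}\in\mathrm{Sh}(s^0+\zeta\mathbf d)$ with value $1$ at $e$, and $\mathcal W_{s^0+\zeta\mathbf d}(g)$ is smooth in $(\zeta,g)$ and holomorphic in $\zeta$.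
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:line} to $V_{s^0+\zeta\mathbf d}(g)$. For $\zeta\ne0$, $V'_\zeta$ is a multiple of $V_{s^0+\zeta\mathbf d}$, hence lies in $\mathrm{Sh}(s^0+\zeta\mathbf d)$ by Proposition~\ref{prop:V}. The $g$-derivatives of $V'_\zeta$ and the eigenvalues are continuous in $\zeta$, so letting $\zeta\to0$ in the defining equations gives $V'_0\in\mathrm{Sh}(s^0)$. Since $V'_0\ne0$, Proposition~\ref{prop:unique} gives $V'_0(e)\ne0$. So $V'_\zeta(e)\ne0$ for small $\zeta$, and $\mathcal W_{s^0+\zeta\mathbf d}=V'_\zeta/V'_\zeta(e)$ has the required properties. Uniqueness is Proposition~\ref{prop:unique}.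
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The upper bound and the nonvanishing at $e$ are Proposition~\ref{prop:unique}. Let $s^0\in\mathbb C^{2n-1}$ be arbitrary and choose $J$ with $s^0\in\mathcal D_J$. By Proposition~\ref{prop:V} the set of $s\in\mathcal D_J$ with $V_s(e)\ne0$ is open and nonempty, so there is $\mathbf d\ne0$ with $s^0+\mathbf d\in\mathcal D_J$ and $V_{s^0+\mathbf d}(e)\ne0$. The set of $\zeta\in\mathbb C$ with $s^0+\zeta\mathbf d\in\mathcal D_J$ is open, convex and contains $0$ and $1$, so $\zeta\mapsto V_{s^0+\zeta\mathbf d}(e)$ is not identically zero near $\zeta=0$. By Proposition~\ref{prop:line}, $\mathrm{Sh}(s^0)\ne0$. Since \eqref{eq:param} is a bijection, all $(\xi,\Xi)$ are covered.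
\end{proof}

\section{Properties of the normalized Shintani function}\label{sec:compl}

We prove Theorem~\ref{thm:B}. Write $\mathcal W_s=\mathcal W_{\xi,\Xi}$ when $s$ corresponds to $(\xi,\Xi)$ under \eqref{eq:param}. Besides the results above we use Harish-Chandra's theorem $\Psi_{w\Xi}=\Psi_\Xi$ for $w\in S_n$ permuting the $\mu_i$. In particular $(w\Xi)^\wedge=\Xi^\wedge$.

\subsection{Local rigidity}

Part (1) is Proposition~\ref{prop:unique} applied to $D-D(e)\,\mathcal W_{\xi,\Xi}|_U$; here $D$ is a function by the first part of that proposition.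

\subsection{Holomorphy in the parameters}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $s^0\in\mathbb C^{2n-1}$, and take $J$ and $\mathbf d\ne0$ as in the proof of Theorem~\ref{thm:A}. Use coordinates $s=s^0+\zeta\mathbf d+s'$ with $s'$ in a complement of $\mathbb C\mathbf d$. Choose $r>0$ and a polydisc $\Delta'\ni0$ in the complement such that $V_{s^0+\zeta\mathbf d+s'}(e)\ne0$ for $|\zeta|=r$, $s'\in\Delta'$, and such that $s^0+\zeta\mathbf d+s'\in\mathcal D_J$ for $|\zeta|\le r$, $s'\in\Delta'$. Fix $s'\in\Delta'$. The holomorphic function $\zeta\mapsto V_{s^0+\zeta\mathbf d+s'}(e)$ is not identically zero near any point $\zeta_0$ of the closed disc. So Proposition~\ref{prop:line}, applied at $s^0+\zeta_0\mathbf d+s'$ in the direction $\mathbf d$, shows that $\zeta\mapsto\mathcal W_{s^0+\zeta\mathbf d+s'}(g)$ is holomorphic near the closed disc. On $|\zeta|=r$ it equals $V_s(g)/V_s(e)$ by uniqueness. By Cauchy's formula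
\begin{equation}\label{eq:cauchy}
\mathcal W_{s^0+\zeta\mathbf d+s'}(g)=\frac1{2\pi i}\oint_{|\eta|=r}\frac{V_{s^0+\eta\mathbf d+s'}(g)}{V_{s^0+\eta\mathbf d+s'}(e)}\,\frac{d\eta}{\eta-\zeta}\qquad(|\zeta|<r),
\end{equation}
and the right side is smooth in $(\zeta,s',g)$ and holomorphic in $(\zeta,s')$. The $S_{n-1}\times S_n$-invariance follows from uniqueness, since $\xi^\wedge,\Xi^\wedge,\omega,\Omega$ are invariant.
\end{proof}

\subsection{Moderate growth}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
By \eqref{eq:cauchy} at $\zeta=0$, $s'=0$ it suffices to bound $R_uV_s(g)$ for $s$ in a compact set $Q\subset\mathcal D_J$. Apply Lemma~\ref{lem:mero} with $R_u\Phi_s$ ($R_u$ acting in $g$) in place of $\Phi_s$. The resulting function agrees with $R_uV_s$ on $\mathcal C$, hence on $\mathcal D_J$. The operators $\partial_\beta$ in the estimate do not depend on $u$. As the vector fields $R_Y$, $Y\in\mathfrak k$, span the tangent spaces of $K$, these operators are combinations, with smooth coefficients, of products $R_{Y_1}\cdots R_{Y_m}$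 with $Y_i\in\mathfrak k$ and $m\le m_0$, where $m_0$ is independent of $u$. So it is enough to bound $R_{Y_1}\cdots R_{Y_m}$, acting in the variable $k$, of $R_u\Phi_s(k,g)$. With $x=k_og$ we have $ke^{tY}x=kxe^{t\mathrm{Ad}(x^{-1})Y}$, so by \eqref{eq:Phi} such a derivative is
\[
\int_{K_o}\big(R_{\mathrm{Ad}(x^{-1})(Y_1\cdots Y_m)\,u}\,\phi_\Xi\big)(kx)\,dk_o .
\]
In a fixed basis of $U_m$ the coefficients of $\mathrm{Ad}(x^{-1})(Y_1\cdots Y_m)$ are $O(\|x\|^{2m})=O(\|g\|^{2m})$. For $u'\in\mathcal U$ the function $R_{u'}\phi_\Xi$ transforms on the left under $B$ by $\Xi\delta_B^{1/2}$, so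
\[
|R_{u'}\phi_\Xi(y)|\le\sup_K|R_{u'}\phi_\Xi|\cdot|(\Xi\delta_B^{1/2})(b(y))|\le C_{u'}\|y\|^{c'}\qquad(s\in Q),
\]
because $b(y)^{\pm1}$ have entries bounded by $\|y\|$. Here $c'$ depends only on $Q$, and $\|kx\|=\|g\|$. Thus $c=2m_0+c'$ works for all $u$.
\end{proof}

\subsection{Spherical functions and the converse}

\begin{lemma}\label{lem:sph}
\begin{enumerate}
\item[(i)] Let $\chi$ be a character of $\mathcal Z_G$ and $\psi\in C^\infty(K\backslash G/K)$ with $R_Z\psi=\chi(Z)\psi$ for all $Z\in\mathcal Z_G$. If $\Xi^\wedge(Z_j)=\chi(Z_j)$ for $1\le j\le n$, then $\psi=\psi(e)\Psi_\Xi$.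
\item[(ii)] The map $\Xi\mapsto(\Xi^\wedge(Z_1),\dots,\Xi^\wedge(Z_n))$ induces a bijection $X_{\mathrm{unr}}(T)/S_n\to\mathbb C^n$.
\end{enumerate}
The same statements hold for $G_o$.
\end{lemma}

\begin{proof}
(i) Every $X\in\mathfrak p$ is $K$-conjugate to a real diagonal matrix, and $K$ contains the permutation matrices. So $\mathbb C[\mathfrak p]^K$ is generated by the $\operatorname{tr}(X^j)$, $1\le j\le n$, and Lemma~\ref{lem:reduce} applies with $H=K$, $\epsilon=1$, $\Delta=1$, $I=\emptyset$. The functional $\ell(u)=(R_u\psi)(e)$ satisfies (a), (b), (c) with $C_j=\chi(Z_j)$, by the same computation as in Proposition~\ref{prop:unique}. So $(R_u\psi)(e)=\gamma(u)\psi(e)$, and likewise $(R_u\Psi_\Xi)(e)=\gamma(u)$ with the same $\gamma(u)$. Each of the two functions is analytic on $G$ by Lemma~\ref{lem:analytic}. (For $E=\mathbb C$ we do not know at this point that $\chi(C)=\Xi^\wedge(C)$, so we apply the lemma to each function separately.) All derivatives of $\psi-\psi(e)\Psi_\Xi$ at $e$ vanish. It descends to an analytic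 function on the connected space $G/K$, hence is $0$.

(ii) Let $\mathfrak a$ be the space of real diagonal matrices and $\mathfrak n=\operatorname{Lie}(N)$. From $\mathfrak g=\mathfrak n\oplus\mathfrak a\oplus\mathfrak k$ we get $\mathcal U=\mathcal U(\mathfrak a_{\mathbb C})\oplus(\mathfrak n_{\mathbb C}\mathcal U+\mathcal U\mathfrak k_{\mathbb C})$. As $\phi_\Xi$ is left $N$- and right $K$-invariant, $(R_u\phi_\Xi)(e)=0$ for $u\in\mathfrak n_{\mathbb C}\mathcal U+\mathcal U\mathfrak k_{\mathbb C}$. So $\Xi^\wedge(Z)=(R_Z\phi_\Xi)(e)$ is the value of the $\mathcal U(\mathfrak a_{\mathbb C})$-component of $Z$ at the differential of $\Xi\delta_B^{1/2}$, which is $E_{ii}\mapsto c_E(\mu_i+\frac{n+1-2i}2)$ with $c_{\mathbb R}=1$, $c_{\mathbb C}=2$. Up to terms of lower degree, the component of $Z_j$ is the image of $\tau_j$ in $S(\mathfrak g_{\mathbb C})/(\mathfrak n+\mathfrak k)S(\mathfrak g_{\mathbb C})$, that is, the restriction of $X\mapsto\operatorname{tr}(X^j)$ to $(\mathfrak n+\mathfrak k)^\perp=\operatorname{Lie}(B)\cap\mathfrak p=\mathfrak a$,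 which is $\sum_iE_{ii}^j$. So $P_j(\mu)=\Xi^\wedge(Z_j)$ is a polynomial in $\mu$ with top-degree part $c_E^j\pi_j$, where $\pi_j=\sum_i\mu_i^j$, and it is $S_n$-symmetric by Harish-Chandra's theorem. A symmetric polynomial of degree less than $j\le n$ is a polynomial in $\pi_1,\dots,\pi_{j-1}$, so
\[
P_j=c_E^j\pi_j+(\text{a polynomial in }\pi_1,\dots,\pi_{j-1})\qquad(1\le j\le n).
\]
This is an invertible triangular polynomial change of variables in $\mathbb C^n$, and $(\pi_1,\dots,\pi_n):\mathbb C^n/S_n\to\mathbb C^n$ is bijective. Hence so is $(P_1,\dots,P_n)$.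
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(4)]
Write $\mathcal W=\mathcal W_{\xi,\Xi}$. For fixed $g$ the function $g'\mapsto\int_K\mathcal W(gkg')\,dk$ is bi-$K$-invariant, has $R_Z$-eigenvalue $\Xi^\wedge(Z)$ and has value $\mathcal W(g)$ at $e$. By Lemma~\ref{lem:sph}(i) it equals $\mathcal W(g)\Psi_\Xi$. The function $h\mapsto\int_{K_o}\mathcal W(h^{-1}kg)\,dk$ on $G_o$ is right $K_o$-invariant because $\mathcal W$ is left $K_o$-invariant, and left $K_o$-invariant by averaging. It has $R_z$-eigenvalue $\xi^\wedge(z)$ by Lemma~\ref{lem:LR} and value $\mathcal W(g)$ at $e$. So it equals $\mathcal W(g)\Psi_\xi(h)$; replace $h$ by $h^{-1}$. For $g=e$ the integrand is $\mathcal W(hk)=\mathcal W(h)$, as $K_o\subset K$, so $\mathcal W(h)=\Psi_\xi(h^{-1})$.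
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(5)]
Choose $x$ with $W(x)\ne0$ and put $\psi(g)=W(x)^{-1}\int_KW(xkg)\,dk$. This function is left $K$-invariant by averaging and right $K$-invariant, and it satisfies $R_Z\psi=\chi(Z)\psi$, $\psi(e)=1$. By Lemma~\ref{lem:sph}(ii) there is a $\Xi$ with $\Xi^\wedge(Z_j)=\chi(Z_j)$ for $j\le n$. By Lemma~\ref{lem:sph}(i), $\psi=\Psi_\Xi$, hence $\chi=\Xi^\wedge$. Similarly $\psi_o(h)=W(x)^{-1}\int_{K_o}W(h^{-1}kx)\,dk$ is bi-$K_o$-invariant on $G_o$ with $\psi_o(e)=1$ and, by Lemma~\ref{lem:LR}, $R_z\psi_o=\chi_o(z)\psi_o$. So $\chi_o=\xi^\wedge$ for some $\xi$. Uniqueness up to $S_{n-1}\times S_n$ is Lemma~\ref{lem:sph}(ii). The statement on dimensions is Theorem~\ref{thm:A} together with Lemma~\ref{lem:central}.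
\end{proof}

\subsection{Invariance under $SO(n-1)$ only}\label{sec:so}

Let $E=\mathbb R$, and let $\mathrm{Sh}^-(\xi,\Xi)$ be the space of $W\in C^\infty(G/K)$ with $L_zW=\xi^\wedge(z)W$, $R_ZW=\Xi^\wedge(Z)W$ and $W(kg)=\det(k)W(g)$ for $k\in O(n-1)$. Since $\mathrm{Ad}(O(n-1))$ is trivial on $\mathcal Z_{G_o}$ and $SO(n-1)$ is normal in $O(n-1)$, $L(k)$ for $k\in O(n-1)$ preserves the space in Theorem~\ref{thm:B}(6). Let $k$ be a reflection, so that $k^2=1$ and $\det k=-1$. The space is the direct sum of the eigenspaces of $L(k)$ for $1$ and $-1$, which are $\mathrm{Sh}(\xi,\Xi)$ (Lemma~\ref{lem:central}) and $\mathrm{Sh}^-(\xi,\Xi)$. By Theorem~\ref{thm:A} it remains to prove $\dim\mathrm{Sh}^-(\xi,\Xi)=1$. We follow the same plan. Two things are new: invariants are replaced by polynomials that transform by $\det$, and positivity at $e$, which showed that the integral is not zero, is no longer available, since elements of $\mathrm{Sh}^-$ vanish at $e$.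

\subsubsection*{Upper bound}

Let $\Delta(X)=\det[v,Av,\dots,A^{n-2}v]$ on $\mathfrak p$, a nonzero homogeneous polynomial. Then $k\cdot\Delta=\det(k)\Delta$ for $k\in K_o$.

\begin{lemma}\label{lem:det}
If $p\in\mathbb C[\mathfrak p]$ satisfies $k\cdot p=\det(k)p$ for all $k\in K_o$, then $p\in\Delta\cdot\mathbb C[\mathfrak p]^{K_o}$.
\end{lemma}

\begin{proof}
As in the proof of Lemma~\ref{lem:inv}, $p$ is a combination, with polynomials in $c$ as coefficients, of contractions of tensor products of copies of $A$ and $v$ by one determinant and pairings. Start from a slot of the determinant and follow the indices. The path ends either at a $v$, so that the slot contains $A^iv$, or at another slot of the determinant. In the second case two slots are joined by a symmetric matrix $A^i$, and the contraction is zero by antisymmetry. So $p$ is a combination of terms $\det[A^{i_1}v,\dots,A^{i_{n-1}}v]\,r$ with $r$ invariant. By Cayley--Hamilton each $A^iv$ is a combination of $v,Av,\dots,A^{n-2}v$ whose coefficients are invariant polynomials,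 so each such determinant is an invariant times $\Delta$.
\end{proof}

Let $W\in\mathrm{Sh}^-(\xi,\Xi)$ and $\ell(u)=(R_uW)(e)$. As in Proposition~\ref{prop:unique}, $W$ is analytic and (a), (c) of Lemma~\ref{lem:reduce} hold. In (b) we now have $\ell(\mathrm{Ad}(k)u)=(R_uL(k^{-1})W)(e)=\det(k)\ell(u)$. By Lemmas~\ref{lem:det} and \ref{lem:inv}, Lemma~\ref{lem:reduce} applies with $H=O(n-1)$, $\epsilon=\det$ and $I=\{1,\dots,n-1\}$. So $\ell$, and with it $W$ (Lemma~\ref{lem:analytic}), is determined by $\ell(\mathrm{sym}(\Delta))$, and $\dim\mathrm{Sh}^-(\xi,\Xi)\le1$.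

\subsubsection*{The integral}

For $s\in\mathcal C$ put $q_s^-=q_s\prod_{j=1}^{n-1}\operatorname{sgn}(f_jf'_j)$, a continuous function. By \eqref{eq:left} and \eqref{eq:right}, $\operatorname{sgn}(f_jf'_j)$ is left $B$-invariant and is multiplied by $\operatorname{sgn}(\tau_j)$ under $x\mapsto xb_o$. So $q_s^-$ satisfies \eqref{eq:equiv} with an extra factor $\operatorname{sgn}\det b_o$ on the right. Put
\[
p_s^-(x)=\int_{K_o}\det(k_o)\,q_s^-(xk_o^{-1})\,dk_o,\qquad W_s^-(g)=\int_Kp_s^-(k)\,\phi_\Xi(kg)\,dk .
\]
Then $p_s^-(bx)=(\Xi^{-1}\delta_B^{1/2})(b)p_s^-(x)$, and \eqref{eq:transl} holds for $p_s^-,W_s^-$ with the same proof. For $x\in G$, $h\in G_o$ the function $F_o(y)=\operatorname{sgn}(\det y)\,q_s^-(xy^{-1})\,\phi_\xi(yh)$ on $G_o$ satisfies $F_o(b_oy)=\delta_{B_o}(b_o)F_o(y)$, since the two signs of $\det b_o$ cancel. Comparing $\int_{K_o}F_o(k_oh^{-1})\,dk_o$ and $\int_{K_o}F_o(k_o)\,dk_o$ by Lemma~\ref{lem:int}, we get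
\begin{equation}\label{eq:pminus}
p_s^-(xh)=\operatorname{sgn}(\det h)\int_{K_o}\det(k_o)\,q_s^-(xk_o^{-1})\,\phi_\xi(k_oh)\,dk_o\qquad(h\in G_o).
\end{equation}
Insert \eqref{eq:pminus} into \eqref{eq:transl}. For $h\in K_o$ this gives $W_s^-(h^{-1}g)=\det(h)W_s^-(g)$, and applying $R_z$ in $h$ at $h=e$ gives $L_zW_s^-=\xi^\wedge(z)W_s^-$. So $W_s^-$ lies in $\mathrm{Sh}^-(s)$, the space $\mathrm{Sh}^-(\xi,\Xi)$ for the pair corresponding to $s$.

As in \eqref{eq:Phi}, $W_s^-(g)=\int_Kq_s^-(k)\int_{K_o}\det(k_o)\phi_\Xi(kk_og)\,dk_o\,dk$. Lemma~\ref{lem:mero}, with $\epsilon_i=1$ for $f_j,f'_j$ $(j\le n-1)$ and $\epsilon_i=0$ for $f_n$, and the identity theorem, as in Proposition~\ref{prop:V}, give $V_s^-\in\mathrm{Sh}^-(s)$ for $s\in\mathcal D_J$, extending $b_J(s)W_s^-$. Suppose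
\begin{equation}\label{eq:nonzero}
W^-_{s^1}(g_1)\ne0\quad\text{for }s^1=(1,\dots,1)\text{ and some }g_1\in G .
\end{equation}
Then $s\mapsto V_s^-(g_1)$ is not identically zero on $\mathcal D_J$, and the proof of Theorem~\ref{thm:A} applies with $V_s^-(g_1)$ in place of $V_s(e)$: for given $s^0\in\mathcal D_J$ choose $\mathbf d$ with $s^0+\mathbf d\in\mathcal D_J$ and $V^-_{s^0+\mathbf d}(g_1)\ne0$, apply Lemma~\ref{lem:line} to $V^-_{s^0+\zeta\mathbf d}$, and let $\zeta\to0$ in the defining equations to obtain a nonzero element of $\mathrm{Sh}^-(s^0)$. So it remains to prove \eqref{eq:nonzero}.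

\subsubsection*{Injectivity of the Poisson transform}

We must pass from the vanishing of an integral transform to the vanishing of the kernel. This is possible because at $s^1$ the parameters are sufficiently dominant: the value of the kernel at $e$ can then be read off from the behavior of the transform along the diagonal torus.

\begin{lemma}\label{lem:poisson}
Let $E=\mathbb R$ and let $\Xi$ be real with $\mu_i-\mu_{i+1}\ge1$ for $1\le i<n$. Let $p\in C(G)$ satisfy $p(bx)=(\Xi^{-1}\delta_B^{1/2})(b)p(x)$ for $b\in B$, and put $F_p(g)=\int_Kp(k)\phi_\Xi(kg)\,dk$. If $F_p\equiv0$, then $p\equiv0$. The same holds for $G_o$, including the case $n-1=1$.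
\end{lemma}

\begin{proof}
As in \eqref{eq:transl}, $F_p(h^{-1}g)=F_{R(h)p}(g)$ for $h\in G$. So all right translates of $p$ satisfy the hypothesis, and it suffices to prove $p(e)=0$.

\emph{Passage to $\bar N$.} Let $\bar N$ be the group of lower triangular unipotent matrices. There is $c>0$ with
\[
\int_KF(k)\,dk=c\int_{\bar N}F(\bar n)\,d\bar n
\]
for all $F$ as in Lemma~\ref{lem:int}, with absolute convergence. Indeed, $B\bar N$ is open in $G$ with complement of measure zero, the zero set of a product of minors. By uniqueness of a left $B$- and right $\bar N$-invariant measure on $B\bar N$, Haar measure on $G$ is $c\,d_lb\,d\bar n$ there. For the function $\varphi$ in the proof of Lemma~\ref{lem:int}, \eqref{eq:fiber} then shows that $\int_G\varphi$ is both $\int_KF(k)\,dk$ and $c\int_{\bar N}F(\bar n)\,d\bar n$, and absolute convergence follows by using $|F|$.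

For $a=\operatorname{diag}(a_1,\dots,a_n)$ with $a_1\ge\dots\ge a_n>0$ apply this to $F(x)=p(x)\phi_\Xi(xa)$ and substitute $\bar n\mapsto a\bar na^{-1}$, whose Jacobian is $\delta_B(a)^{-1}$:
\begin{equation}\label{eq:Fpa}
F_p(a)=c\int_{\bar N}p(\bar n)\phi_\Xi(\bar na)\,d\bar n=c\,(\Xi\delta_B^{-1/2})(a)\int_{\bar N}p(a\bar na^{-1})\,\phi_\Xi(\bar n)\,d\bar n .
\end{equation}
We let all $a_i/a_{i+1}\to\infty$. Then $a\bar na^{-1}\to e$, and we need a dominating function.

\emph{Domination.} Let $\beta_j(g)$ be the Euclidean norm of the vector of all $j\times j$ minors of the bottom $j$ rows of $g$. If $b(g)$ has diagonal $(t_1,\dots,t_n)$, then $\beta_j(g)=|t_{n-j+1}\cdots t_n|$, because $\beta_j=1$ on $K$ by the Cauchy--Binet formula. The minor of $a\bar na^{-1}$ in the bottom $j$ rows and the column set $S$ is that of $\bar n$ times $\prod_{i>n-j}a_i/\prod_{i\in S}a_i\le1$, and for $S$ the last $j$ columns it equals $1$. Hence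
\[
1\le\beta_j(a\bar na^{-1})\le\beta_j(\bar n).
\]
Write $\Lambda=\Xi\delta_B^{-1/2}=\prod_i|t_i|^{\kappa_i}$. Then $\kappa_i-\kappa_{i+1}=\mu_i-\mu_{i+1}-1\ge0$, so in
\[
\Lambda(b(g))=|\det g|^{\kappa_1}\prod_{j<n}\beta_j(g)^{\kappa_{n+1-j}-\kappa_{n-j}}
\]
all exponents of the $\beta_j$ are $\le0$. Therefore $\Lambda(b(\bar n))\le\Lambda(b(a\bar na^{-1}))$ and $\Lambda(b(\bar n))\le1$. With $C_0=\sup_K|p|$, and since $\Xi^{-1}\delta_B^{1/2}=\Lambda^{-1}$ and $\phi_\Xi(\bar n)=\Lambda(b(\bar n))\delta_B(b(\bar n))$,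
\[
|p(a\bar na^{-1})\,\phi_\Xi(\bar n)|\le C_0\,\Lambda(b(a\bar na^{-1}))^{-1}\Lambda(b(\bar n))\,\delta_B(b(\bar n))\le C_0\,\delta_B(b(\bar n)),
\]
and $\int_{\bar N}\delta_B(b(\bar n))\,d\bar n=c^{-1}<\infty$, as one sees by taking $F=\delta_B(b(\cdot))$.

\emph{Conclusion.} By dominated convergence in \eqref{eq:Fpa}, $(\Xi\delta_B^{-1/2})(a)^{-1}F_p(a)\to c\,p(e)\int_{\bar N}\phi_\Xi(\bar n)\,d\bar n$. The integral is positive, and finite since $\phi_\Xi(\bar n)\le\delta_B(b(\bar n))$. As $F_p\equiv0$, we get $p(e)=0$.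

For $G_o$ with $n-1\ge2$ the proof is the same. For $n-1=1$ we have $B_o=G_o$, so $p$ is determined by $p(e)$, and $p(e)=F_p(e)$ because $p$ is constant on $K_o=\{\pm1\}$.
\end{proof}

\begin{proof}[Proof of \eqref{eq:nonzero} and end of the proof of Theorem~\ref{thm:B}(6)]
By \eqref{eq:param},
\[
\mu_{n-m}-\mu_{n-m+1}=s_m+s'_m+1\ (1\le m\le n-1),\qquad \nu_m-\nu_{m+1}=s_m+s'_{m+1}+1\ (1\le m\le n-2).
\]
So at $s^1$ both $\Xi$ and $\xi$ satisfy the hypothesis of Lemma~\ref{lem:poisson}. Suppose $W^-_{s^1}\equiv0$. Since $W^-_{s^1}=F_{p^-_{s^1}}$, the lemma gives $p^-_{s^1}\equiv0$. By \eqref{eq:pminus}, for each $x\in G$ the function $\tilde p(y)=\operatorname{sgn}(\det y)\,q^-_{s^1}(xy^{-1})$ on $G_o$ satisfies $\int_{K_o}\tilde p(k_o)\phi_\xi(k_oh)\,dk_o=0$ for all $h\in G_o$. It also satisfies $\tilde p(b_oy)=(\xi^{-1}\delta_{B_o}^{1/2})(b_o)\tilde p(y)$, so the lemma for $G_o$ gives $\tilde p\equiv0$. At $y=e$ this says $q^-_{s^1}(x)=0$, that is, $f(x)=0$. Since $x$ was arbitrary, $f\equiv0$ on $G$, contrary to Lemma~\ref{lem:cone}(i).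 This proves \eqref{eq:nonzero}. Hence $\dim\mathrm{Sh}^-(\xi,\Xi)=1$, and the space in Theorem~\ref{thm:B}(6) has dimension $2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Atiyah}
Atiyah, \emph{Resolution of singularities and division of distributions}, Comm. Pure Appl. Math. 23 (1970).

\bibitem{Shintani}
\emph{Shintani functions and automorphic $L$-functions for $GL(n)$}, \url{https://typeset.io/pdf/shintani-functions-and-automorphic-l-functions-for-gl-n-46480o3wx3.pdf}.

\bibitem{Weyl}
Weyl, \emph{The Classical Groups}.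

\end{thebibliography}

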